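
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}

\title{\v{C}ech--Stone remainders that are not products}


\begin{abstract}
We prove that the remainder $X^*=\beta X\setminus X$ of a non-pseudocompact space $X$ is never homeomorphic to a product $Y\times Z$ of two spaces without isolated points. This answers a question that was posed for nowhere locally compact $X$. The result is local: at a point of $\beta X$ outside the Hewitt realcompactification, whenever a neighborhood in $X^*$ splits as a product, exactly one of the two coordinates of the point is isolated in its factor. As a consequence, if the remainder of a realcompact non-compact space is a product of two spaces, then one factor is discrete and the other has no isolated points. Examples show that such products occur with discrete factors of every size, and that non-pseudocompactness cannot be dropped from the theorem.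
\end{abstract}

\section{The question and the results}

All spaces are Tychonoff (completely regular and Hausdorff). We write $\beta X$ for the \v{C}ech--Stone compactification of $X$ and $X^*=\beta X\setminus X$ for its remainder. Recall that $\beta X$ is the compact space that contains $X$ as a dense subspace and to which every bounded continuous function $X\to\mathbb R$ extends continuously. These properties characterize it: if $X$ is dense in a compact space $K$ and every bounded continuous real-valued function on $X$ extends continuously to $K$, then $K=\beta X$. By density, extensions are unique.

A space is \emph{pseudocompact} if every continuous real-valued function on it is bounded, and \emph{nowhere locally compact} if no point has a compact neighborhood. The following question is posed in \cite{problems}.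

\begin{quote}
\emph{If $X$ is nowhere locally compact and non-pseudocompact, and if $Y$ and $Z$ are spaces without isolated points, is it true that $X^*$ and $Y\times Z$ are not homeomorphic?}
\end{quote}

The answer is known to be yes when $X$ has countable $\pi$-weight, that is, when there are countably many nonempty open sets such that every nonempty open set contains one of them.

\paragraph{What the hypotheses measure.}
A point $x\in X$ has a compact neighborhood in $X$ if and only if it lies in an open subset of $\beta X$ contained in $X$. For if $M\subseteq X$ is compact and contains $G\cap X\ni x$ with $G$ open in $\beta X$, then $G\subseteq\overline{G\cap X}\subseteq M\subseteq X$; and if $x\in G\subseteq X$ with $G$ open in $\beta X$, then any neighborhood of $x$ that is closed in $\beta X$ and contained in $G$ is compact. Since every nonempty open subset of $\beta X$ meets $X$, it follows that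
\begin{equation}\label{eq:nlc}
X\text{ is nowhere locally compact}\iff X^*\text{ is dense in }\beta X .
\end{equation}
Non-pseudocompactness says that part of the remainder can be reached by functions: if $v$ is continuous and unbounded on $X$, then the extension of $1/(1+|v|)$ to $\beta X$ vanishes somewhere, and only in $X^*$.

Near such zeros one expects $X^*$ to look unlike a product. For the discrete space $\mathbb N$, disjoint open sets of the form $\{u>0\}$ and $\{u<0\}$ in $\mathbb N^*$, with $u$ continuous, have disjoint closures, and this property fails in every product of two infinite compact spaces (Section~\ref{sec:model}). So the guess is that the answer is yes. The difficulty is that for nowhere locally compact $X$ the set of zeros has empty interior in $X^*$ (see Section~\ref{subsec:Q}). What happens on it does not decide the topology of $X^*$ around it, and something must also be said about the approach from outside.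

\paragraph{Results.}
Let $E(X)$ be the set of all $p\in\beta X$ for which there is a continuous $f:\beta X\to[0,1]$ with $f(p)=0$ and $f>0$ on $X$. Clearly $E(X)\subseteq X^*$. In fact $E(X)$ is the complement in $\beta X$ of the Hewitt realcompactification $\upsilon X$ (Lemma~\ref{lem:real}), but this is not needed for the two theorems that follow.

\begin{theorem}[local form]\label{thm:local}
Let $X$ be any space, let $p\in E(X)$, let $N$ be a neighborhood of $p$ in $X^*$, and let $h:N\to Y\times Z$ be a homeomorphism onto a product, with $h(p)=(y_0,z_0)$. Then exactly one of the following holds: $y_0$ is isolated in $Y$; $z_0$ is isolated in $Z$.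
\end{theorem}

\begin{theorem}\label{thm:main}
If $X$ is non-pseudocompact and $Y,Z$ have no isolated points, then $X^*$ and $Y\times Z$ are not homeomorphic.
\end{theorem}

Thus the answer to the question is yes, without any countability hypothesis and without the assumption that $X$ is nowhere locally compact. Theorem~\ref{thm:main} follows from Theorem~\ref{thm:local} as soon as we know that $E(X)\ne\emptyset$ (Lemma~\ref{lem:E} below): if $p\in E(X)$ and $h:X^*\to Y\times Z$ were a homeomorphism, Theorem~\ref{thm:local} with $N=X^*$ would produce an isolated point in $Y$ or in $Z$.

Section~\ref{sec:model} shows the two ideas on two concrete spaces. Sections~\ref{sec:outer} and~\ref{sec:proof} prove Theorem~\ref{thm:local}. Section~\ref{sec:cons} contains consequences, among them a classification of the product decompositions of $X^*$ for realcompact $X$. Section~\ref{sec:sharp} shows that non-pseudocompactness cannot be dropped.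

Throughout, a \emph{cluster point} of a sequence is a point each of whose neighborhoods contains the $n$th term for infinitely many $n$. In a compact space every sequence has a cluster point.

\section{Two model cases}\label{sec:model}

\subsection{The staircase function, and the remainder of $\mathbb N$}

The obstruction in a product is a single function, whose sign at $(a_n,b_m)$ depends on which of $n,m$ is larger.

\begin{lemma}\label{lem:stair}
If $A$ and $B$ are infinite compact spaces, there is a continuous $u:A\times B\to\mathbb R$ such that the closures of $\{u>0\}$ and $\{u<0\}$ intersect.
\end{lemma}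

\begin{proof}
An infinite Hausdorff space contains infinitely many pairwise disjoint nonempty open sets. This is clear if it has infinitely many isolated points. Otherwise the set of isolated points is finite, hence clopen; remove it. What remains is infinite and has no isolated points, so every nonempty open set in it is infinite. Choose disjoint nonempty open $U_1,V_1$, then disjoint nonempty open $U_2,V_2\subseteq V_1$, and so on; the sets $U_1,U_2,\dots$ are as required.

So there are pairwise disjoint open sets $O_n\subseteq A$ ($n\ge1$), points $a_n\in O_n$, and continuous $\varphi_n:A\to[0,1]$ with $\varphi_n(a_n)=1$ and $\varphi_n=0$ off $O_n$. Choose $O_n'\subseteq B$, $b_n\in O_n'$ and $\psi_n:B\to[0,1]$ in the same way, and put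
\[
u(a,b)=\sum_{n<m}2^{-n-m}\varphi_n(a)\psi_m(b)-\sum_{n>m}2^{-n-m}\varphi_n(a)\psi_m(b).
\]
Both series converge uniformly, so $u$ is continuous. Since $\varphi_k(a_n)=0$ for $k\ne n$ and $\psi_k(b_m)=0$ for $k\neq m$, we have $u(a_n,b_m)=2^{-n-m}>0$ if $n<m$ and $u(a_n,b_m)=-2^{-n-m}<0$ if $n>m$.

By compactness, $(a_n)$ has a cluster point $a$ and $(b_m)$ has a cluster point $b$. Every neighborhood of $(a,b)$ contains a rectangle that contains $(a_n,b_m)$ for all $n\in S$ and $m\in T$, where $S,T\subseteq\mathbb N$ are infinite. It therefore contains such points with $n<m$ and such points with $n>m$. So $(a,b)$ lies in both closures.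
\end{proof}

Now let $X=\mathbb N=\{1,2,\dots\}$ with the discrete topology, and let $f:\beta\mathbb N\to[0,1]$ be the extension of $n\mapsto 1/n$. Then $f=0$ on all of $\mathbb N^*$: a point $c\in\mathbb N^*$ has a neighborhood missing $\{1,\dots,m\}$, so $f(c)\le 1/(m+1)$ for every $m$. Suppose that $h:\mathbb N^*\to Y\times Z$ is a homeomorphism. As $\mathbb N^*$ is compact and nonempty, so are $Y$ and $Z$. If both are infinite, let $u$ be as in Lemma~\ref{lem:stair} (with $A=Y$ and $B=Z$) and extend $v=u\circ h$ to a continuous $\tilde v:\beta\mathbb N\to\mathbb R$ by Tietze's theorem. The sets
\[
P=\{n:\tilde v(n)>1/n\},\qquad M=\{n:\tilde v(n)<-1/n\}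
\]
are disjoint, and the indicator function of $P$ extends continuously to $\beta\mathbb N$; so $P$ and $M$ have disjoint closures. If $v(c)>0=f(c)$, then $\tilde v>f$ near $c$, so $c\in\overline P$. In the same way $\{v<0\}\subseteq\overline M$. Hence $\{v>0\}$ and $\{v<0\}$ have disjoint closures, contrary to the choice of $u$. So one of $Y,Z$ is finite and has isolated points.

\subsection{A nowhere locally compact example}\label{subsec:Q}

Let $X=\mathbb Q\cap(0,1]$, let $f:\beta X\to[0,1]$ extend the inclusion $x\mapsto x$, and let $C=f^{-1}(0)$. Then $\emptyset\ne C\subseteq X^*$, and the previous argument can be run on $C$. But now $C$ has empty interior in $X^*$. Indeed, if $V$ is open in $\beta X$ and $V\ne\emptyset$, then $V$ contains some $x\in X$; as $f(x)>0$, the set $V\cap\{f>f(x)/2\}$ is open and nonempty, and by \eqref{eq:nlc} it meets $X^*$, in a point outside $C$. (The argument uses only that $X$ is nowhere locally compact and that $f>0$ on $X$.)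

Suppose $h:X^*\to Y\times Z$ is a homeomorphism. The first idea applies if $C$ is a rectangle $h^{-1}(A\times B)$, and then it shows only that $A$ or $B$ is finite. Consider the worst case, $C=h^{-1}(\{y_0\}\times B)$ with $y_0$ not isolated in $Y$. Here $Y$ may be infinite although $A=\{y_0\}$ is finite, and the first idea gives no contradiction.

So we approach $C$ from outside, along a line of the product. Fix $z_0\in B$. The function $y\mapsto f(h^{-1}(y,z_0))$ is continuous and vanishes only at $y_0$. As $y_0$ is not isolated, we can choose $y_n\ne y_0$ such that the points $p_n=h^{-1}(y_n,z_0)$ have values $t_n=f(p_n)$ that decrease strictly to $0$. Where can $(p_n)$ accumulate in $\beta X$? At a cluster point $f=0$, so it lies in $C$ and its first coordinate is $y_0$; the second is $z_0$, because it is $z_0$ all along the sequence. Thus $h^{-1}(y_0,z_0)$ is the only cluster point. On the other hand, let $s:(0,1]\to[0,1]$ be continuous with $s(t_n)=0$ for even $n$ and $s(t_n)=1$ for odd $n$. The function $x\mapsto s(x)$ on $X$ is bounded, so it extends to a continuous $\hat s$ on $\beta X$. Off $C$ we have $\hat s=s\circ f$, because both sides are continuous there and agree on $X$. So $\hat s(p_n)$ alternates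 between $0$ and $1$, and $(p_n)$ has at least two cluster points. This is a contradiction.

\medskip
The general proof combines the two arguments. What has to be arranged is that the zero-set is a rectangle, and that a rectangle with a finite side can be cut down to one with a one-point side.

\section{Outer zero-sets}\label{sec:outer}

A \emph{zero-set} of a space $T$ is a set $g^{-1}(0)$ with $g:T\to[0,1]$ continuous. Countable intersections of zero-sets are zero-sets, since $\bigcap_{n\ge1} g_n^{-1}(0)$ is the zero-set of $\sum_n2^{-n}g_n$. In a Tychonoff space every point has arbitrarily small zero-set neighborhoods: if $g:T\to[0,1]$ is continuous with $g(t)=0$ and $g=1$ off an open set $U$, then $\{g\le 1/2\}$, the zero-set of $\max(0,g-1/2)$, is a neighborhood of $t$ inside $U$.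

\begin{definition}
An \emph{outer zero-set} of $X$ is a set $C=f^{-1}(0)$, possibly empty, where $f:\beta X\to[0,1]$ is continuous and $f>0$ on $X$. We then say that $f$ \emph{defines} $C$.
\end{definition}

Outer zero-sets are closed in $\beta X$, hence compact, and they are contained in $X^*$. The set $E(X)$ is the union of all outer zero-sets.

\begin{lemma}\label{lem:E}
$E(X)\ne\emptyset$ if and only if $X$ is non-pseudocompact.
\end{lemma}

\begin{proof}
Let $v:X\to\mathbb R$ be continuous and unbounded. The function $1/(1+|v|):X\to(0,1]$ extends to a continuous $f:\beta X\to[0,1]$. Since $\inf f=0$ and $\beta X$ is compact, $f(p)=0$ for some $p$, and $p\in E(X)$. Conversely, if $f:\beta X\to[0,1]$ is continuous, $f>0$ on $X$ and $f(p)=0$, then $f$ takes arbitrarily small values on the dense set $X$, so $1/f$ is continuous and unbounded on $X$.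
\end{proof}

The next lemma allows us to shrink outer zero-sets using functions defined only on them.

\begin{lemma}[shrinking]\label{lem:shrink}
If $C$ is an outer zero-set and $w:C\to[0,\infty)$ is continuous, then $w^{-1}(0)$ is an outer zero-set.
\end{lemma}

\begin{proof}
Let $f$ define $C$. By Tietze's theorem $w$ extends to a continuous real-valued function on $\beta X$; its absolute value $\hat w$ still extends $w$. Then $\min(1,f+\hat w)$ is positive on $X$, and it vanishes exactly where $f=0$ and $\hat w=0$, that is, on $w^{-1}(0)$.
\end{proof}

Now come the general forms of the two ideas of Section~\ref{sec:model}, one for the inside of an outer zero-set and one for its outside. Both rest on the same device: dividing by $f$ and truncating, or composing $f$ with a function $s$ that oscillates near $0$, gives functions that are continuous on $X$ because $f>0$ there, and that extend to $\beta X$ because they are bounded.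

\begin{lemma}[inside]\label{lem:inside}
Let $C$ be an outer zero-set and $u:C\to\mathbb R$ continuous. Then $\{u>0\}$ and $\{u<0\}$ have disjoint closures.
\end{lemma}

\begin{proof}
Let $f$ define $C$, and extend $u$ to a continuous $\tilde u:\beta X\to\mathbb R$ by Tietze's theorem. The function
\[
g=\max\bigl(-1,\min(1,\tilde u/f)\bigr)
\]
is bounded and continuous on $X$, so it has a continuous extension $\hat g:\beta X\to[-1,1]$. Let $c\in C$ with $u(c)>0$. Then $\tilde u(c)>0=f(c)$, so $\tilde u>f$ on an open set $O\ni c$ of $\beta X$, and $g=1$ on $O\cap X$. This set is dense in $O$, so $\hat g(c)=1$. If $u(c)<0$, then $\tilde u<-f$ near $c$, and $\hat g(c)=-1$ for the same reason. Hence the closures of $\{u>0\}$ and $\{u<0\}$ are contained in the disjoint closed sets $\hat g^{-1}(1)$ and $\hat g^{-1}(-1)$.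
\end{proof}

\begin{lemma}[outside]\label{lem:outside}
Let $f$ define the outer zero-set $C$, and let $p_n\in\beta X\setminus C$ be such that $f(p_n)$ decreases strictly to $0$. Then all cluster points of $(p_n)$ in $\beta X$ lie in $C$, and there are at least two of them.
\end{lemma}

\begin{proof}
The first assertion follows from the continuity of $f$. For the second, let $s:(0,1]\to[0,1]$ be continuous with $s(f(p_n))=0$ for even $n$ and $s(f(p_n))=1$ for odd $n$; a piecewise linear function will do, since the values $f(p_n)$ are distinct and accumulate only at $0$. The function $s\circ f$ is continuous on $\beta X\setminus C$, and its restriction to $X$ is bounded, so this restriction extends to a continuous $\hat s$ on $\beta X$. On $\beta X\setminus C$ both $\hat s$ and $s\circ f$ are continuous, and they agree on the dense subset $X$; hence $\hat s(p_n)=s(f(p_n))$. By compactness $(p_{2n})$ and $(p_{2n+1})$ have cluster points. At those of the first sequence $\hat s=0$, at those of the second $\hat s=1$. So $(p_n)$ has at least two cluster points.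
\end{proof}

\section{Proof of Theorem~\ref{thm:local}}\label{sec:proof}

Let $p$, $N$ and $h:N\to Y\times Z$ with $h(p)=(y_0,z_0)$ be as in the theorem.

\subsection*{Step 1: rectangular outer zero-sets}

Lemma~\ref{lem:inside} can be confronted with the product structure only on a rectangle, so we need outer zero-sets of the form $h^{-1}(A\times B)$.

First, there is an outer zero-set $C$ with $p\in C\subseteq N$. Indeed, let $C_1$ be any outer zero-set containing $p$, let $W$ be open in $\beta X$ with $p\in W\cap X^*\subseteq N$, and let $k:\beta X\to[0,1]$ be continuous with $k(p)=0$ and $k=1$ off $W$. By Lemma~\ref{lem:shrink}, applied to $k|_{C_1}$, the set $C=\{c\in C_1:k(c)=0\}$ is an outer zero-set. It contains $p$ and lies in $W\cap X^*\subseteq N$. Let $f$ define $C$.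

The function $f\circ h^{-1}$ is continuous on $Y\times Z$ and vanishes at $(y_0,z_0)$. So for every $n\ge1$ there are zero-set neighborhoods $A_n$ of $y_0$ in $Y$ and $B_n$ of $z_0$ in $Z$ such that $f\circ h^{-1}<1/n$ on $A_n\times B_n$. Put $A=\bigcap_nA_n$ and $B=\bigcap_nB_n$. These are zero-sets with $y_0\in A$ and $z_0\in B$, and $f\circ h^{-1}=0$ on $A\times B$, which means
\[
h^{-1}(A\times B)\subseteq C .
\]
We fix $A$ and $B$ from now on. They have the following property.
\begin{equation}\label{eq:rect}
\begin{gathered}
\text{If $A'\subseteq A$ is a zero-set of $Y$ and $B'\subseteq B$ is a zero-set of $Z$,}\\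
\text{then $h^{-1}(A'\times B')$ is an outer zero-set of $X$.}
\end{gathered}
\end{equation}
To see this, let $a:Y\to[0,1]$ and $b:Z\to[0,1]$ be continuous with zero-sets $A'$ and $B'$. For $c\in C$ write $h(c)=(y,z)$ and put $w(c)=a(y)+b(z)$; this is defined on $C$ because $C\subseteq N$, and it is continuous. By Lemma~\ref{lem:shrink} the set $w^{-1}(0)=C\cap h^{-1}(A'\times B')$ is an outer zero-set, and it equals $h^{-1}(A'\times B')$ because $h^{-1}(A'\times B')\subseteq h^{-1}(A\times B)\subseteq C$.

In particular $h^{-1}(A\times B)$ is compact, hence so are $A\times B$ and its projections $A$ and $B$.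

\subsection*{Step 2: $A$ or $B$ is finite}

If both were infinite, Lemma~\ref{lem:stair} would give a continuous $u:A\times B\to\mathbb R$ such that $\{u>0\}$ and $\{u<0\}$ have intersecting closures. By \eqref{eq:rect}, $C_0=h^{-1}(A\times B)$ is an outer zero-set, and $h$ maps $C_0$ homeomorphically onto $A\times B$. So $u\circ h$ on $C_0$ contradicts Lemma~\ref{lem:inside}.

\subsection*{Step 3: $y_0$ or $z_0$ is isolated}

The sets $A$ and $B$ are zero-sets but need not be neighborhoods, so Step 2 by itself does not show that $Y$ or $Z$ has isolated points. The missing information is in Lemma~\ref{lem:outside}, used as in Section~\ref{subsec:Q}.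

By symmetry we may assume that $A$ is finite. Choose a continuous $a':Y\to[0,1]$ with $a'(y_0)=0$ and $a'=1$ on the finite set $A\setminus\{y_0\}$. Then $\{y_0\}=A\cap(a')^{-1}(0)$ is a zero-set of $Y$, so by \eqref{eq:rect}
\[
C_0=h^{-1}(\{y_0\}\times B)
\]
is an outer zero-set; let $f_0$ define it. We claim that $y_0$ is isolated in $Y$.

Suppose not. The function $e(y)=f_0(h^{-1}(y,z_0))$ is continuous on $Y$, and since $z_0\in B$ it vanishes exactly at $y_0$. For every $\varepsilon>0$ the set $\{e<\varepsilon\}$ is a neighborhood of $y_0$ and contains a point $y\neq y_0$. Choosing such points successively, with $\varepsilon=1$ for $n=1$ and $\varepsilon=\min(1/n,e(y_{n-1}))$ for $n\ge2$, we obtain $y_n\ne y_0$ such that, with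
\[
p_n=h^{-1}(y_n,z_0)\in N\setminus C_0,
\]
the values $f_0(p_n)=e(y_n)$ decrease strictly to $0$. Let $c$ be any cluster point of $(p_n)$ in $\beta X$. By Lemma~\ref{lem:outside}, $c\in C_0\subseteq N$. So $h(c)=(y_0,b)$ with $b\in B$. Since $h$ is continuous on $N$, which contains $c$ and all $p_n$, the point $b$ is a cluster point of the sequence of second coordinates of $h(p_n)$. That sequence is constantly $z_0$, so $b=z_0$ and $c=p$. Thus $(p_n)$ has no cluster point other than $p$, which contradicts Lemma~\ref{lem:outside}.

\subsection*{Step 4: not both are isolated}

If $y_0$ and $z_0$ are both isolated, then $\{y_0\}$ and $\{z_0\}$ are clopen, hence zero-sets, and they are contained in $A$ and $B$. By \eqref{eq:rect}, $\{p\}=h^{-1}(\{y_0\}\times\{z_0\})$ is an outer zero-set; let $f_0$ define it. Since $X$ is dense in $\beta X$ and $f_0>0$ on $X$, there are $x_n\in X$ such that $f_0(x_n)$ decreases strictly to $0$. By Lemma~\ref{lem:outside}, the sequence $(x_n)$ has at least two cluster points, all of them in $\{p\}$. This is absurd, and Theorem~\ref{thm:local} is proved. With Lemma~\ref{lem:E}, so is Theorem~\ref{thm:main}.\qed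

\section{Consequences}\label{sec:cons}

\begin{corollary}\label{cor:ab}
Let $X$ be non-pseudocompact.
\begin{enumerate}
\item[(a)] No point of the nonempty set $E(X)$ has a neighborhood in $X^*$ that is homeomorphic to a product of two spaces without isolated points.
\item[(b)] $X^*$ is not homeomorphic to a product of infinitely many spaces each having at least two points.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) is Lemma~\ref{lem:E} and Theorem~\ref{thm:local}. For (b), split the index set into two infinite parts, so that the product becomes $Y\times Z$ with $Y,Z$ infinite products of spaces with at least two points. Such a product has no isolated points: a basic open set restricts only finitely many coordinates, so from each of its points we reach another one by changing an unrestricted coordinate. Now apply Theorem~\ref{thm:main}.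
\end{proof}

For the next results recall that the Hewitt realcompactification $\upsilon X$ consists of those $p\in\beta X$ such that every continuous $g:X\to\mathbb R$ extends to a continuous real-valued function on $X\cup\{p\}$, and that $X$ is \emph{realcompact} if $\upsilon X=X$.

\begin{lemma}\label{lem:real}
$E(X)=\beta X\setminus\upsilon X$. Hence $X$ is realcompact if and only if $E(X)=X^*$. Every Lindel\"of space is realcompact.
\end{lemma}

\begin{proof}
Let $p\in E(X)$, witnessed by $f$. If $1/f:X\to\mathbb R$ had a continuous extension $g:X\cup\{p\}\to\mathbb R$, then $fg=1$ on $X$, hence at $p$, although $f(p)=0$. So $p\notin\upsilon X$.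

Conversely, let $p\in\beta X\setminus E(X)$ and let $g:X\to\mathbb R$ be continuous. The extension $f:\beta X\to[0,1]$ of $1/(1+|g|)$ is positive on $X$, so $f(p)>0$. Hence there are $M>0$ and an open $U\ni p$ in $\beta X$ with $|g|\le M$ on $U\cap X$. The extension to $\beta X$ of $\max(-M,\min(M,g))$ then agrees with $g$ on $U\cap X$, so its value at $p$ extends $g$ continuously to $X\cup\{p\}$. Thus $p\in\upsilon X$.

The second assertion follows, since $X\subseteq\upsilon X$. Now let $X$ be Lindel\"of and $p\in X^*$. For $x\in X$ choose a continuous $f_x:\beta X\to[0,1]$ with $f_x(p)=0$ and $f_x(x)=1$. Countably many of the sets $\{f_x>0\}$, say those for $x_1,x_2,\dots$, cover $X$. Then $\sum_n2^{-n}f_{x_n}$ vanishes at $p$ and is positive on $X$, so $p\in E(X)$.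
\end{proof}

In particular, Theorem~\ref{thm:local} and Corollary~\ref{cor:ab}(a) are statements about the points of $\beta X\setminus\upsilon X$. For realcompact $X$ these are all the points of $X^*$.

\begin{theorem}[classification]\label{thm:class}
Let $X$ be realcompact and non-compact. If $X^*$ is homeomorphic to $Y\times Z$, then one factor is discrete and the other has no isolated points.

Conversely, for every nonempty discrete space $D$, of any cardinality, there are a nowhere locally compact, non-pseudocompact, Lindel\"of (hence realcompact) space $X$ and a space $Z$ without isolated points such that $X^*$ is homeomorphic to $D\times Z$.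
\end{theorem}

\begin{proof}
\emph{The factors.} Here $E(X)=X^*\neq\emptyset$, so by Theorem~\ref{thm:local} with $N=X^*$ every point $(y,z)\in Y\times Z$ has exactly one isolated coordinate. Suppose some $y\in Y$ is isolated. Looking at $(y,z)$ for all $z\in Z$, we see that no $z$ is isolated. Fix any $z$. Looking at $(y',z)$ for all $y'\in Y$, we see that every $y'$ is isolated. So $Y$ is discrete and $Z$ has no isolated points. If no $y\in Y$ is isolated, then every $z\in Z$ is isolated, and the roles are reversed.

\emph{The examples.} Let $Z=\mathbb Q^*$. It is nonempty, as $\mathbb Q$ is not compact. Since $\mathbb Q$ is Lindel\"of, $E(\mathbb Q)=\mathbb Q^*$. Writing $\mathbb Q^*$ as the product of a one-point space and $\mathbb Q^*$, we see from Theorem~\ref{thm:local} that no point of $\mathbb Q^*$ is isolated, since the coordinate in the one-point space is.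

If $D$ is finite, let $X=D\times\mathbb Q$. It is countable, hence Lindel\"of, and it is nowhere locally compact and non-pseudocompact because $\mathbb Q$ is. Bounded continuous functions on $X$ extend to the compact space $D\times\beta\mathbb Q$, so $\beta X=D\times\beta\mathbb Q$ and $X^*=D\times\mathbb Q^*$.

Let $D$ be infinite. Let $K=(D\times\beta\mathbb Q)\cup\{\infty\}$ be the one-point compactification of the locally compact space $D\times\beta\mathbb Q$, and let
\[
X=(D\times\mathbb Q)\cup\{\infty\}\subseteq K .
\]
A compact subset of $D\times\beta\mathbb Q$ meets only finitely many of the sets $\{d\}\times\beta\mathbb Q$. So the sets $K\setminus(F\times\beta\mathbb Q)$ with $F\subseteq D$ finite form a neighborhood base at $\infty$.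

\emph{$\beta X=K$.} The set $X$ is dense in $K$. Let $g$ be a bounded continuous function on $X$. Extend it over each $\{d\}\times\beta\mathbb Q$, and keep the value $g(\infty)$. The resulting function is continuous on the open set $D\times\beta\mathbb Q$. Given $\varepsilon>0$, we have $|g-g(\infty)|\le\varepsilon$ on $\{d\}\times\mathbb Q$ for all but finitely many $d$. By density, the extension satisfies the same inequality on $\{d\}\times\beta\mathbb Q$ for these $d$, so it is continuous at $\infty$. Hence $\beta X=K$ and $X^*=D\times\mathbb Q^*$, with the product topology because $D\times\beta\mathbb Q$ is open in $K$.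

\emph{$X$ is Lindel\"of}, because every neighborhood of $\infty$ contains all but finitely many of the countable sets $\{d\}\times\mathbb Q$.

\emph{$X$ is non-pseudocompact.} Each $\{d\}\times\mathbb Q$ is a clopen copy of $\mathbb Q$ in $X$, and an unbounded continuous function on it can be extended by $0$.

\emph{$X$ is nowhere locally compact.} If $(d,q)$ had a compact neighborhood in $X$, its intersection with the clopen set $\{d\}\times\mathbb Q$ would yield a compact neighborhood of $q$ in $\mathbb Q$. Every neighborhood of $\infty$ contains a set $\{d\}\times\mathbb Q$, which is closed in $X$ and not compact, so the neighborhood is not compact either.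
\end{proof}

In particular, in Theorem~\ref{thm:main} it is not enough to require of only one factor that it have no isolated points, even for realcompact $X$.

\section{Pseudocompact spaces}\label{sec:sharp}

If $X$ is pseudocompact, then $E(X)=\emptyset$ by Lemma~\ref{lem:E}, and Theorem~\ref{thm:local} says nothing. In this case the conclusion of Theorem~\ref{thm:main} can indeed fail, even for nowhere locally compact spaces.

\begin{proposition}\label{prop:sharp}
There are a pseudocompact, nowhere locally compact space $X$ and a space $\Sigma$ without isolated points such that $X^*$ is homeomorphic to $\Sigma\times\Sigma$.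
\end{proposition}

The idea is to reverse the construction of a remainder: we take a space $\Sigma$ that is homeomorphic to its square and embed it in a compact space $K$ so that $K$ is the \v{C}ech--Stone compactification of $K\setminus\Sigma$. Let $K=2^{\omega_1}$ and
\begin{align*}
\Sigma&=\{x\in K:x_\alpha=0\text{ for all but countably many }\alpha\},\\
\Sigma'&=\{x\in K:x_\alpha=1\text{ for all but countably many }\alpha\}.
\end{align*}
Put $X=K\setminus\Sigma$. As $\omega_1$ is uncountable, $\Sigma\cap\Sigma'=\emptyset$, so $\Sigma'\subseteq X$. Both $\Sigma$ and $\Sigma'$ are dense in $K$, because a basic open set of $K$ restricts only finitely many coordinates. The space $\Sigma$ has no isolated points, because changing one unrestricted coordinate of a point of $\Sigma$ gives another point of $\Sigma$ in the same basic open set. Splitting $\omega_1$ into two uncountable sets gives a homeomorphism between $\Sigma$ and $\Sigma\times\Sigma$. So it remains to show that $X^*=\Sigma$ and that $X$ has the required properties.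

\begin{lemma}\label{lem:sigma}
Disjoint closed subsets $D_0,D_1$ of $\Sigma'$ have disjoint closures in $K$.
\end{lemma}

\begin{proof}
Suppose that $q\in\overline{D_0}\cap\overline{D_1}$. We build a sequence that alternates between $D_0$ and $D_1$ and converges inside $\Sigma'$; its limit will look like $q$ on the countably many coordinates that matter.

For $x\in\Sigma'$ let $Z(x)=\{\alpha:x_\alpha=0\}$, a countable set. We choose $x_n\in D_{n\bmod 2}$ recursively for $n=0,1,2,\dots$. When $x_k$ has been chosen, fix an at most countable enumeration $\alpha_{k,0},\alpha_{k,1},\dots$ of $Z(x_k)$. At stage $n$ let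
\[
F_n=\{\alpha_{k,j}:k<n,\ j<n\}
\]
(where only those $\alpha_{k,j}$ that exist are taken). This set is finite and $q\in\overline{D_{n\bmod2}}$, so there is $x_n\in D_{n\bmod2}$ agreeing with $q$ on $F_n$. The sets $F_n$ increase, and their union is $S=\bigcup_kZ(x_k)$.

Let $x=q$ on $S$ and $x=1$ off $S$. As $S$ is countable, $x\in\Sigma'$. Moreover $x_n\to x$: off $S$ all $x_n$ equal $1$, and each $\alpha\in S$ lies in $F_n$ for all large $n$, so that $(x_n)_\alpha=q_\alpha=x_\alpha$ for these $n$. Since $x_n\in D_0$ for even $n$ and $x_n\in D_1$ for odd $n$, and both sets are closed in $\Sigma'$, we get $x\in D_0\cap D_1$, a contradiction.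
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
\emph{$\beta X=K$.} Ta\u{\i}manov's theorem \cite[3.2.1]{engelking} says that a continuous map from a dense subspace $T$ of a space $K$ to a compact space $L$ extends continuously to $K$ if and only if the preimages of any two disjoint closed subsets of $L$ have disjoint closures in $K$. By Lemma~\ref{lem:sigma} this condition holds for all continuous maps from $T=\Sigma'$ to compact spaces, so every bounded continuous real-valued function on $\Sigma'$ extends continuously to $K$. Now let $g$ be bounded and continuous on $X$. The extension of $g|_{\Sigma'}$ to $K$ agrees with $g$ on the dense subset $\Sigma'$ of $X$, hence on $X$. So every bounded continuous function on $X$ extends to $K$. Therefore $\beta X=K$ and $X^*=\Sigma$, which is homeomorphic to $\Sigma\times\Sigma$.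

\emph{$X$ is pseudocompact.} Let $g:X\to\mathbb R$ be continuous. If $g$ were unbounded on $\Sigma'$, there would be $x_n\in\Sigma'$ with $|g(x_n)|>n$. All $x_n$ lie in $\{x\in K:x=1\text{ off }S\}$ for some countable $S$. This set is compact and contained in $\Sigma'$, so $g$ is bounded on it, a contradiction. So $g$ is bounded on $\Sigma'$, and by density on $X$.

\emph{$X$ is nowhere locally compact} by \eqref{eq:nlc}, because $X^*=\Sigma$ is dense in $K=\beta X$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{engelking}
Engelking, \emph{General Topology}.

\bibitem{problems}
\emph{Open Problems In Van Douwen's Papers}, \url{https://staff.science.uva.nl/j.vanmill/Collections/eric.pdf}.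

\end{thebibliography}

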